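# Indecomposable modules of stable constant Jordan type $[2][1]^{r-1}$ beyond the two obvious $\Omega^2$-orbits

## Theorem A and the conjecture it refutes

**Theorem A.** Let $p>r\ge 2$, let $E=\langle g_1,\dots,g_r\rangle\cong(\mathbb Z/p)^r$, and let $k$ be an algebraically closed field of characteristic $p$. For integers $n_1,\dots,n_r\ge 0$ and classes $\xi_i\in H^{2n_i+1}(E,k)\cong \mathrm{Ext}^1_{kE}(k,\Omega^{-2n_i}k)$, put $N=\bigoplus_{i=1}^r\Omega^{-2n_i}k$ and let
$$0\to N\to M_\xi\to k\to 0\tag{1}$$
be the extension with class $\xi=(\xi_1,\dots,\xi_r)$. Assume that $\xi$ is nowhere vanishing: for every $0\ne\alpha\in\mathbb A^r(k)$ there is an $i$ with $\mathrm{res}_\alpha(\xi_i)\neq 0$. Then $M_\xi$ has stable constant Jordan type $[2][1]^{r-1}$, and $M_\xi\cong M'_\xi\oplus(\text{projective})$ with $M'_\xi$ indecomposable and non-projective. Moreover $M'_\xi$ is isomorphic to some $\Omega^{2n}(kE/J^2(kE))$ or some $\Omega^{2n}(\mathrm{Soc}^2(kE))$, $n\in\mathbb Z$, if and only if all $n_i=0$. For every $(n_1,\dots,n_r)\in\mathbb Z_{\ge0}^r$ the tuple $\xi_i=x_iy_i^{n_i}$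 is nowhere vanishing.

The theorem answers the following statement, which is stated as a conjecture in the paper "Modules Of Constant Jordan Type With Small Non-Projective Part" (https://abdn.elsevierpure.com/files/14066207/jtype2.pdf).

**Conjecture.** If $p\ge 5$, $p>r$, and $M$ is an indecomposable $kE$-module of stable constant Jordan type $[2][1]^{r-1}$, then for some $n\in\mathbb Z$ either $M\cong\Omega^{2n}(kE/J^2(kE))$ or $M\cong\Omega^{2n}(\mathrm{Soc}^2(kE))$.

By Theorem A it is false for every $r\ge2$ and every prime $p>r$: take $\xi_i=x_iy_i^{n_i}$ with the $n_i$ not all zero. For instance, the class $(x_1y_1,x_2,\dots,x_r)$ gives an extension of $k$ by $\Omega^{-2}k\oplus k^{r-1}$ whose unique non-projective indecomposable summand is not on the list.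

Two companion results complete the picture. Theorem C says that the list is complete if no Jordan blocks of length $p$ are allowed. Theorem B says that with such blocks the list fails badly: even modulo $\Omega^2$ there are families of counterexamples of arbitrarily large dimension. Both are stated in full where they are proved.

We now explain every term in Theorem A. Note that $p\ge 3$ throughout, since $p>r\ge2$.

## Jordan blocks along lines, and Heller shifts

Put $X_i=g_i-1$, so that $kE=k[X_1,\dots,X_r]/(X_1^p,\dots,X_r^p)$. This is a commutative local Frobenius algebra; its radical $J=J(kE)$ is generated by the $X_i$. Projective, injective and free finite dimensional modules are the same thing. All modules are finite dimensional. For $\alpha=(\lambda_1,\dots,\lambda_r)$ put $X_\alpha=\sum_i\lambda_iX_i$. We have $X_\alpha^p=\sum\lambda_i^pX_i^p=0$.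

Let $A=k[X]/(X^p)$. For $\alpha\ne0$ there is an algebra map $\rho_\alpha:A\to kE$, $X\mapsto X_\alpha$, and we write $\mathrm{res}_\alpha=\rho_\alpha^*$ for restriction along it, on modules and on Ext groups. An invertible linear substitution of the $X_i$ defines a surjective algebra endomorphism of $kE$, hence an automorphism. So we may take $X_\alpha$ as the first of $r$ new generators. It follows that $kE$ is free over $k[X_\alpha]\cong A$, and restriction to $k[X_\alpha]$ preserves projectives, equivalently injectives.

**Definition (Jordan type).** $M$ has constant Jordan type if the Jordan type of $X_\alpha$ on $M$ is the same for all $\alpha\neq0$. It has stable constant Jordan type $[a_1]\cdots[a_t]$, with $a_i\le p-1$, if for every $\alpha\ne 0$ the blocks of $X_\alpha$ on $M$ have lengths $a_1,\dots,a_t$ together with some number of blocks of length $p$. The notation $[1]^j$ means $j$ blocks of length $1$.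

In the stable version the number of blocks of length $p$ is fixed by $\dim M$, so it is constant too.

Here are the two modules in the conjecture. The module $kE/J^2$ has basis $1,X_1,\dots,X_r$. On it $X_\alpha$ sends $1\mapsto X_\alpha$ and kills every $X_j$, so its type is $[2][1]^{r-1}$. The module $\mathrm{Soc}^2=\mathrm{Soc}^2(kE)=\{a\in kE:J^2a=0\}$ has basis
$$s=\prod_iX_i^{p-1},\qquad s_j=X_j^{p-2}\prod_{i\ne j}X_i^{p-1},\qquad X_is_j=\delta_{ij}s .$$
On it $X_\alpha$ sends $s_j\mapsto\lambda_js$ and $s\mapsto0$; again the type is $[2][1]^{r-1}$.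

**Definition (Heller shifts).** $\Omega M$ is the kernel of a projective cover of $M$, and $\Omega^{-1}M$ the cokernel of an injective hull; $\Omega^m$ denotes iterates. If $0\to U\to P\to M\to0$ is exact with $P$ projective, then $U\cong\Omega M\oplus(\text{projective})$ by Schanuel's lemma. Also $\Omega\Omega^{-1}M\cong M$ up to projective summands.

Over $A$ this is explicit: the submodule of $A$ generated by $X^i$ gives $\Omega_A(A/X^i)\cong A/X^{p-i}$ for $1\le i\le p-1$. So $\Omega_A^2$ fixes every non-free block. Restriction is exact and preserves projectives, so $\mathrm{res}_\alpha(\Omega^{2n}M)$ is $\Omega_A^{2n}(\mathrm{res}_\alpha M)$ up to free summands. Two consequences: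

- $\Omega^{2n}k$ restricts to $k\oplus(\text{free})$ on every $k[X_\alpha]$.
- $M$ and $\Omega^{2n}M$ have the same stable Jordan type. In particular every module on the conjectured list has stable constant Jordan type $[2][1]^{r-1}$.

**Definition (duality).** $M^\#=\mathrm{Hom}_k(M,k)$ with each $X_i$ acting by the transpose.

This is an exact duality, and $kE^\#\cong kE$ because $kE$ is commutative Frobenius. Hence $\#$ preserves projectives and $(\Omega^mM)^\#\cong\Omega^{-m}(M^\#)$. The Jordan type of $X_\alpha$ is the same on $M$ and $M^\#$. Finally $(kE/J^2)^\#$ is the set of elements of $kE^\#\cong kE$ killed by $J^2$, so $(kE/J^2)^\#\cong\mathrm{Soc}^2$. Thus $\#$ preserves both the hypothesis and the list of the conjecture, and the dual of any counterexample is a counterexample.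

## No blocks of length $p$: only two modules

The simplest case of the question allows no projective blocks at all. Linear algebra settles it.

**Theorem C.** Let $p\ge3$ and $r\ge2$. If $M$ has constant Jordan type exactly $[2][1]^{r-1}$, with no blocks of length $p$, then $M\cong kE/J^2(kE)$ or $M\cong\mathrm{Soc}^2(kE)$.

**Step 1. We show $J^2M=0$.** Every $X_\alpha$ satisfies $X_\alpha^2=0$ on $M$. Expanding $X_{\alpha+\beta}^2=0$ gives $2X_\alpha X_\beta=0$, and $2$ is invertible. So all $X_iX_j$ act as $0$.

**Step 2. We show that all nonzero $X_\alpha$ have a common kernel or a common image on $M$.** Each $X_\alpha$ with $\alpha\ne0$ has rank exactly $1$. Two rank one operators with different images and different kernels have a sum of rank $2$; but $X_\alpha+X_\beta=X_{\alpha+\beta}$ has rank at most $1$. So any two nonzero $X_\alpha,X_\beta$ share their image or their kernel. If all images agree we are done. Otherwise some $X_\alpha,X_\beta$ have different images, hence a common kernel $H$. An $X_\gamma$ with kernel different from $H$ would share its image with both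 $X_\alpha$ and $X_\beta$, which is impossible. So every nonzero $X_\gamma$ has kernel $H$.

**Step 3. We identify $M$ when there is a common kernel $H$.** Here $\dim M=r+1$ and $\dim H=r$. Pick $v\notin H$. The map $k^r\to M$, $\alpha\mapsto X_\alpha v$, is injective because $v\notin\mathrm{Ker}\,X_\alpha$. Its values lie in $H$ since $X_\beta X_\alpha v=0$. So it maps onto $H$, and $M=kE\,v$ with $J^2v=0$. The surjection $kE/J^2\to M$ is one between spaces of dimension $r+1$, so $M\cong kE/J^2$.

**Step 4. We identify $M$ when there is a common image.** The kernel of a transpose is the annihilator of the image, so $M^\#$ has the same type and a common kernel. By Step 3, $M^\#\cong kE/J^2$, hence $M\cong(kE/J^2)^\#\cong\mathrm{Soc}^2$. $\square$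

With blocks of length $p$ present, Step 1 already fails: $X_\alpha^2\ne0$. We need to see what such modules can look like.

## From $kE/J^2$ to the modules $M_\xi$

**The classes $x_i$ and $y_i$.** Write $H^*(E,k)=\mathrm{Ext}^*_{kE}(k,k)$ with the Yoneda product. Over $A$ let $x\in\mathrm{Ext}^1_A(k,k)$ be the class of the extension with basis $e,e'$ and $Xe'=e$, $Xe=0$. Let $y\in\mathrm{Ext}^2_A(k,k)$ be the class of
$$0\to k\xrightarrow{X^{p-1}}A\xrightarrow{X}A\to k\to0 .$$
The middle terms are projective and injective, so by dimension shifting multiplication by $y$ is an isomorphism $\mathrm{Ext}^i_A(k,k)\to\mathrm{Ext}^{i+2}_A(k,k)$ for $i\ge1$. Since $x$ spans $\mathrm{Ext}^1_A(k,k)$, the class $xy^n$ is nonzero and spans $\mathrm{Ext}_A^{2n+1}(k,k)$.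

Let $\pi_l:kE\to A$ be the map $X_l\mapsto X$, $X_j\mapsto0$ for $j\neq l$, and put $x_l=\pi_l^*x$, $y_l=\pi_l^*y$. Pullback along a map of augmented algebras is exact, hence multiplicative on Ext.

**What makes $kE/J^2$ work.** It is an extension of $k$ by $k^r=\langle X_1,\dots,X_r\rangle$. Its $i$-th component is the quotient spanned by $1$ and $X_i$, which is the pullback of the extension $x$ along $\pi_i$. So its class is $(x_1,\dots,x_r)$. It has type $[2][1]^{r-1}$ because, for every $\alpha\ne0$, this class does not restrict to zero on $k[X_\alpha]$. That property is not special to degree one. The idea is to replace $x_i$ by a class of higher odd degree, and the submodule $k$ by the Heller shift that carries this class as a one-step extension.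

**Step 1. We check that restriction is compatible with the identification $\mathrm{Ext}^1_{kE}(k,\Omega^{-2n}k)\cong H^{2n+1}(E,k)$.** Let $0\to k\to Q^0\to\cdots\to Q^{2n-1}\to\Omega^{-2n}k\to0$ be exact with all $Q^j$ injective. Yoneda product with this sequence is the identification, by dimension shifting. Restricted to $k[X_\alpha]$ the $Q^j$ remain injective, so the restricted sequence gives the corresponding isomorphism over $A$. Restriction respects Yoneda products, so it commutes with the two isomorphisms. In particular, $\mathrm{res}_\alpha(\xi_i)\neq0$ if and only if the $i$-th component of the extension (1) does not split over $k[X_\alpha]$.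

**Step 2. We show that $(x_iy_i^{n_i})_i$ is nowhere vanishing.** The composite $\pi_i\rho_\alpha:A\to A$ is $X\mapsto\lambda_iX$, an automorphism when $\lambda_i\ne0$. So $\mathrm{res}_\alpha(x_iy_i^{n_i})=(\pi_i\rho_\alpha)^*(xy^{n_i})\ne0$ whenever $\lambda_i\neq0$. Every $\alpha\ne0$ has some $\lambda_i\ne0$.

**Step 3. We compute the Jordan type of $M_\xi$ for nowhere vanishing $\xi$.** By Step 1 the sequence (1) is non-split over $k[X_\alpha]$ for every $\alpha\ne0$. In other words:
$$\text{for }\alpha\neq0,\text{ no } v\in M_\xi\text{ mapping to }1\in k\text{ satisfies }X_\alpha v=0.\tag{2}$$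
Over $k[X_\alpha]$ we have $N\cong k^r\oplus F$ with $F$ free. As $F$ is injective, it is a direct summand of $M_\xi$, and $M_\xi/F$ is an extension of $k$ by $k^r$. Since $\mathrm{Ext}^1_A(k,F)=0$, its class is still nonzero. So a lift of $1$ is sent by $X_\alpha$ to a nonzero vector of $k^r$, while $X_\alpha$ kills $k^r$; the type is $[2][1]^{r-1}$. Hence $M_\xi$ has stable constant Jordan type $[2][1]^{r-1}$, which is the first claim of Theorem A.

## A module of dimension $p^2+3$, by hand

Let $r=2$ and $(n_1,n_2)=(1,0)$. The injective hull of $k$ is $kE$, and $\Omega^{-1}k=kE/\mathrm{Soc}(kE)$. The map $1\mapsto(X_1,X_2)$ embeds it in $kE^2$, because an element killed by $X_1$ and $X_2$ lies in $\mathrm{Soc}(kE)$. This is an injective hull, since the socle of $kE/\mathrm{Soc}(kE)$ is $\mathrm{Soc}^2(kE)/\mathrm{Soc}(kE)$, of dimension $2$. So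
$$N_1:=\Omega^{-2}k=kE^2/kE\,(X_1,X_2)$$
has generators $u_1,u_2$ and the single relation $X_1u_1+X_2u_2=0$. Its dimension is $2p^2-(p^2-1)=p^2+1$.

Put $z=X_2^{p-1}u_1$. Then $X_2z=0$, and $X_1z=-X_2^{p}u_2=0$. Let $M=N_1\oplus kw\oplus kv$, where $X_1w=X_2w=0$ and
$$X_1v=z=X_2^{p-1}u_1,\qquad X_2v=w .$$
This is a $kE$-module: $X_1X_2v=0=X_2X_1v$, and $X_1^pv=X_1^{p-1}z=0$, $X_2^pv=X_2^{p-1}w=0$. It is an extension of $k$ by $N=\Omega^{-2}k\oplus k$.

Condition (2) can be checked directly. If $X_\alpha(v+n)=0$ with $n\in N$, then $\lambda_1z+\lambda_2w\in X_\alpha N=X_\alpha N_1\subset N_1$. Hence $\lambda_2=0$, so $\lambda_1\ne0$ and $z\in X_1N_1$. But $N_1/X_1N_1=k[X_2]/(X_2^p)\,u_1\oplus k\,u_2$, where $X_2^{p-1}u_1\ne0$. So the class of $M$ is nowhere vanishing, and by Step 3 above $M$ has stable constant Jordan type $[2][1]$. It has dimension $p^2+3$.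

Moreover $M$ has no free summand. Such a summand would contain an element on which $X_1^{p-1}X_2^{p-1}$ acts nontrivially. But $X_1^{p-1}X_2^{p-1}$ kills $u_1$ (use $X_1u_1=-X_2u_2$ and $X_2^p=0$), kills $u_2$ by symmetry, and kills $v$ and $w$.

Is $M$ on the list? The first thing to try is to compare dimensions. This stops at once. The module $\mathrm{Soc}^2$ is generated by $s_1,s_2$ with the three relations $X_2s_1=0$, $X_1s_2=0$, $X_1s_1=X_2s_2$. These do define a module of dimension $3$, and they are minimal because they are linearly independent of degree one. So $\dim\Omega(\mathrm{Soc}^2)=2p^2-3$, and $\dim\Omega^2(\mathrm{Soc}^2)=3p^2-(2p^2-3)=p^2+3$. The list contains a module of exactly the dimension of $M$. More generally, for any $r$, all of $M_\xi$, $\Omega^{2n}(kE/J^2)$ and $\Omega^{2n}(\mathrm{Soc}^2)$ have dimension congruent to $r+1$ modulo $p^r$.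

The Jordan type of a single $X_\alpha$ cannot help either, as it agrees by design. What is left is the way the blocks move with $\alpha$. Compare the two listed modules of dimension $r+1$: the bottom of the block of length $2$ is the line $k\cdot X_\alpha$ in $kE/J^2$, which turns with $\alpha$; in $\mathrm{Soc}^2$ it is the fixed line $k\cdot s$. Vector bundles on projective space record this, and they will also prove indecomposability.

## Vector bundles that record the blocks

Let $\mathbb P=\mathbb P^{r-1}=\mathrm{Proj}\,k[Y_1,\dots,Y_r]$. We recall two facts about vector bundles on a variety $S$ over $k$.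

**Fact (i).** If a map of vector bundles has constant rank $s$ at closed points, then its kernel, image and cokernel are bundles whose formation commutes with passage to fibres. Indeed, near a closed point some $s\times s$ minor is invertible, so in suitable local bases the map is $\mathrm{diag}(1_s,B)$. Then $B$ vanishes at all nearby closed points, and since $S$ is reduced $B=0$.

**Fact (ii).** A map of bundles that is surjective on fibres at closed points is surjective, by Nakayama; if the ranks agree it is an isomorphism. In particular two nested subbundles with equal fibres are equal.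

**Definition (the sheaves).** For a $kE$-module $M$ let
$$\theta=\sum_iX_i\otimes Y_i:\ M\otimes\mathcal O(j)\to M\otimes\mathcal O(j+1).$$
On the fibre at $[\alpha]$ this is $X_\alpha$ up to a nonzero scalar, and $\theta^p=\sum_i X_i^p\otimes Y_i^p=0$. Put
$$I_i=\mathrm{Im}\bigl(\theta^i:M\otimes\mathcal O(-i)\to M\otimes\mathcal O\bigr),\qquad K_i=\mathrm{Ker}\,\theta\cap I_i ,$$
$$\mathcal F_i(M)=K_{i-1}/K_i\quad(1\le i\le p),\qquad \mathcal E(M)=K_0/K_2 .$$
Here $K_0=\mathrm{Ker}\,\theta$ and $K_p=0$. We write $I_i(M)$, $K_i(M)$ when the module must be named; as this looks like a twist, note that twists carry an integer. All these are additive functors of $M$. Twists in $\mathrm{Ker}\,\theta^i$ and $\mathrm{Im}\,\theta^i$ are suppressed when clear.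

For the trivial module, $\theta=0$, so $\mathcal F_1(k)=\mathcal O$ and the other $\mathcal F_i(k)$ vanish.

**Step 1. We check that for constant Jordan type these are bundles with the expected fibres.** Let $M$ have constant Jordan type. By Fact (i) the kernels and images of the $\theta^i$ are subbundles, with fibres the kernels and images of $X_\alpha^i$. The map $\theta:I_i\to I_{i+1}(1)$ is a surjection of bundles with kernel $K_i$. So $K_i$ is a subbundle with fibre $\mathrm{Ker}\,X_\alpha\cap\mathrm{Im}\,X_\alpha^i$. Hence $\mathcal F_i(M)$ and $\mathcal E(M)$ are bundles, the rank of $\mathcal F_i(M)$ is the number of blocks of length $i$, and there is an exact sequence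
$$0\to\mathcal F_2(M)\to\mathcal E(M)\to\mathcal F_1(M)\to0 .\tag{3}$$

**Step 2. We extract a relation between Chern classes.** Still let $M$ have constant Jordan type. The sequences $0\to K_i\to I_i\to I_{i+1}(1)\to0$, with $I_0=M\otimes\mathcal O$ and $I_p=0$, give $[M\otimes\mathcal O]=\sum_{i=0}^{p-1}[K_i(i)]$ in $K_0(\mathbb P)$. Since $[K_i]=\sum_{j>i}[\mathcal F_j(M)]$, we get
$$[M\otimes\mathcal O]=\sum_{j=1}^p\sum_{i=0}^{j-1}[\mathcal F_j(M)(i)] .$$
Total Chern classes live in $\mathbb Z[h]/(h^r)$ with $h=c_1(\mathcal O(1))$, and are multiplicative on exact sequences. So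
$$\prod_{j=1}^p\prod_{i=0}^{j-1}c\bigl(\mathcal F_j(M)(i)\bigr)=1 .\tag{4}$$

**Step 3. We check that projectives are invisible to $\mathcal F_i$ $(i<p)$ and to $\mathcal E$.** If $P$ is projective, all blocks have length $p$, so $\mathcal F_i(P)=0$ for $i<p$. Then $K_0=K_1=\dots=K_{p-1}$, and since $p-1\ge2$ also $\mathcal E(P)=0$. For later use, on $P\otimes\mathcal O(j)$ we have
$$\mathrm{Ker}\,\theta^i=\mathrm{Im}\,\theta^{p-i}\qquad(1\le i\le p-1),\tag{5}$$
since these are nested subbundles with equal fibres.

**Lemma 1.** For every $kE$-module $M$ and $1\le i\le p-1$ we have $\mathcal F_i(\Omega M)\cong\mathcal F_{p-i}(M)(-i)$. Hence $\mathcal F_i(\Omega^{2n}M)\cong\mathcal F_i(M)(-pn)$ for all $n\in\mathbb Z$. In particular $\mathcal F_1(\Omega^{2n}k)\cong\mathcal O(-pn)$.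

*Proof.* Let $0\to U\to P\to M\to0$ be exact with $P$ projective. As $U\cong\Omega M\oplus(\text{projective})$, we have $\mathcal F_i(U)\cong\mathcal F_i(\Omega M)$. We work on affine opens, where images and quotients can be lifted.

**Step 1. We construct a map $\varphi:K_{p-i-1}(M)(-i)\to\mathcal F_i(U)$.** A section $m$ of the source is $m=\theta^{p-i-1}n$ with $n\in M\otimes\mathcal O(1-p)$. Lift $n$ to $\tilde n\in P\otimes\mathcal O(1-p)$ and put $\varphi(m)=\theta^{p-1}\tilde n$. The element $\theta^{p-i}\tilde n$ maps to $\theta m=0$ in $M$, so it lies in $U\otimes\mathcal O(1-i)$. Therefore $\theta^{p-1}\tilde n=\theta^{i-1}(\theta^{p-i}\tilde n)\in I_{i-1}(U)$. It is killed by $\theta$, as $\theta^p=0$, so it is a section of $K_{i-1}(U)$. Another choice changes $\tilde n$ by some $d$ with $\theta^{p-i-1}d\in U\otimes\mathcal O(-i)$. It changes $\varphi(m)$ by $\theta^i(\theta^{p-i-1}d)$, which lies in $K_i(U)$. So $\varphi$ is well defined into $K_{i-1}(U)/K_i(U)$, and it is $\mathcal O$-linear.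

**Step 2. We pass to the quotient $\mathcal F_{p-i}(M)(-i)$.** If $m$ lies in $K_{p-i}(M)(-i)$, write $m=\theta^{p-i}n'$ and lift $n'$ to $\tilde n'$. We may take $\tilde n=\theta\tilde n'$, and then $\varphi(m)=\theta^p\tilde n'=0$.

**Step 3. We check injectivity.** If $\varphi(m)=0$, then $\theta^{p-1}\tilde n=\theta^iu$ with $u\in U\otimes\mathcal O(-i)$. So $\theta^{p-1-i}\tilde n-u\in\mathrm{Ker}\,\theta^i=\mathrm{Im}\,\theta^{p-i}$ on $P$, by (5). Projecting to $M$, where $u$ becomes $0$, gives $m\in\mathrm{Im}\,\theta^{p-i}$. As $\theta m=0$, this says $m\in K_{p-i}(M)(-i)$.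

**Step 4. We check surjectivity.** A local section of $K_{i-1}(U)$ is $\theta^{i-1}u$ with $u\in U\otimes\mathcal O(1-i)$ and $\theta^iu=0$. By (5), $u=\theta^{p-i}\tilde n$ with $\tilde n\in P\otimes\mathcal O(1-p)$. Let $n$ be the image of $\tilde n$ in $M$ and $m=\theta^{p-i-1}n$. Then $\theta m$ is the image of $u$ in $M$, which is $0$. So $m$ is a section of $K_{p-i-1}(M)(-i)$, and $\varphi(m)=\theta^{p-1}\tilde n=\theta^{i-1}u$.

**Step 5. We iterate.** Applying the result twice,
$$\mathcal F_i(\Omega^2M)\cong\mathcal F_{p-i}(\Omega M)(-i)\cong\mathcal F_i(M)(-(p-i)-i)=\mathcal F_i(M)(-p).$$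
This gives all $n\ge0$; negative $n$ follow because $\Omega\Omega^{-1}M\cong M$ up to projective summands. Finally $\mathcal F_1(k)=\mathcal O$. $\square$

**Lemma 3.** $\mathcal F_2(kE/J^2)\cong\mathcal O(-1)$ and $\mathcal F_2(\mathrm{Soc}^2(kE))\cong\mathcal O$. Hence $\mathcal F_2(\Omega^{2n}(kE/J^2))\cong\mathcal O(-1-pn)$ and $\mathcal F_2(\Omega^{2n}(\mathrm{Soc}^2))\cong\mathcal O(-pn)$. Also $c_1(\mathcal F_1(kE/J^2))=h$.

*Proof.* In both modules $\theta^2=0$, so $K_2=0$, $K_1=I_1$ and $\mathcal F_2=I_1$. On $kE/J^2$ the sheaf $I_1$ is the image of $\mathcal O(-1)\cdot1$ under $1\mapsto\sum_jX_jY_j$, so $I_1\cong\mathcal O(-1)$. Moreover $\mathrm{Ker}\,\theta=\bigoplus_j\mathcal OX_j$, so $\mathcal F_1=\mathcal O^r/\mathcal O(-1)$ and $c(\mathcal F_1)=(1-h)^{-1}$. On $\mathrm{Soc}^2$ the sheaf $I_1$ is the image of $\bigoplus_j\mathcal O(-1)s_j\to\mathcal Os$, $s_j\mapsto Y_js$. This is all of $\mathcal Os$, since the $Y_j$ have no common zero. The twists come from Lemma 1. $\square$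

As a check of (4) for $kE/J^2$: the left side is $c(\mathcal F_1)\,c(\mathcal F_2)\,c(\mathcal F_2(1))=(1-h)^{-1}(1-h)\cdot1=1$.

## The bundles of $M_\xi$

**Proposition 4.** Let $\xi$ be nowhere vanishing and $M=M_\xi$. Then $\mathcal F_2(M)\cong\mathcal O(-1)$ and $\mathcal E(M)\cong\mathcal F_1(N)\cong\bigoplus_i\mathcal O(pn_i)$. Hence
$$c(\mathcal F_1(M))=(1-h)^{-1}\prod_{i=1}^r(1+pn_ih).$$

*Proof.* Both $N$ and $M$ have constant Jordan type, so all sheaves below are bundles with the expected fibres.

**Step 1. We collect what we need about $N$, whose blocks have lengths $1$ and $p$ only.** On $N$ we have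
$$\mathrm{Ker}\,\theta^{p-1}=\mathrm{Ker}\,\theta+\mathrm{Im}\,\theta,\tag{6}$$
$$\mathrm{Ker}\,\theta\cap\mathrm{Im}\,\theta=\mathrm{Im}\,\theta^{p-1},\tag{7}$$
$$\theta(\mathrm{Ker}\,\theta^2)\subset\mathrm{Im}\,\theta^{p-1}.\tag{8}$$
For (6), the map of bundles $\mathrm{Ker}\,\theta\oplus\mathrm{Im}\,\theta\to\mathrm{Ker}\,\theta^{p-1}$ is surjective on fibres. On a block of length $p$ the kernel of $X_\alpha^{p-1}$ is the image of $X_\alpha$; a block of length $1$ is killed by $X_\alpha$. For (7), the two sides are the nested subbundles $K_1(N)\supset K_{p-1}(N)$, and their fibres agree block by block. Statement (8) follows from (7), since $\theta(\mathrm{Ker}\,\theta^2)\subset\mathrm{Ker}\,\theta\cap\mathrm{Im}\,\theta$.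

**Step 2. We identify $\mathcal E(M)$.** Consider $K_0(N)\to K_0(M)\to\mathcal E(M)=K_0(M)/K_2(M)$. By (7), $K_1(N)=I_{p-1}(N)\subset I_{p-1}(M)\subset I_2(M)$, as $p\ge3$; so $K_1(N)$ goes to $0$. We obtain $\iota:\mathcal F_1(N)=K_0(N)/K_1(N)\to\mathcal E(M)$. Both bundles have rank $r$: $N$ has $r$ blocks of length $1$, and $M$ has one block of length $2$ and $r-1$ of length $1$. By (2), after scaling, every vector of $\mathrm{Ker}\,X_\alpha$ on $M$ lies in $N$. So $\iota$ is surjective on fibres, hence an isomorphism by Fact (ii). By Lemma 1, $\mathcal F_1(N)\cong\bigoplus_i\mathcal O(pn_i)$.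

**Step 3. We construct a map $\sigma:\mathcal O(-1)\to\mathcal F_2(M)$.** Let $s$ be a local section of $k\otimes\mathcal O(-1)$, and lift it to $\tilde s\in M\otimes\mathcal O(-1)$. As $\theta=0$ on $k$, we have $\theta\tilde s\in N\otimes\mathcal O$; and $\theta^{p-1}(\theta\tilde s)=0$. By (6), on affine opens,
$$\theta\tilde s=a+\theta b,\qquad a\in\mathrm{Ker}\,\theta\text{ on }N\otimes\mathcal O,\quad b\in N\otimes\mathcal O(-1).\tag{9}$$
Then $\tilde s'=\tilde s-b$ is a lift of $s$ with $\theta\tilde s'=a$ and $\theta^2\tilde s'=0$. Put $\sigma(s)=[\theta\tilde s']\in K_1(M)/K_2(M)=\mathcal F_2(M)$. Two lifts killed by $\theta^2$ differ by some $b'\in N\otimes\mathcal O(-1)$ with $\theta^2b'=0$, and then $\theta b'\in I_{p-1}(N)\subset I_2(M)$ by (8). So $\sigma$ is well defined and $\mathcal O$-linear.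

**Step 4. We show that $\sigma$ vanishes at no point.** At $[\alpha]$ its value is the class of $X_\alpha v$ modulo $\mathrm{Im}\,X_\alpha^2$, where $v$ lifts $1$ and $X_\alpha^2v=0$. Suppose $X_\alpha v=X_\alpha^2w$, with $w=cv+b$, $c\in k$, $b\in N$. Then $X_\alpha v=X_\alpha^2b$, so $v-X_\alpha b$ lifts $1$ and is killed by $X_\alpha$. This contradicts (2). Thus $\sigma$ is a nowhere vanishing map of line bundles, hence an isomorphism.

**Step 5. We read off the Chern class.** By (3), $c(\mathcal F_1(M))=c(\mathcal E(M))\,c(\mathcal F_2(M))^{-1}$. $\square$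

## Chern classes modulo $p$ force indecomposability

A direct summand with only blocks of lengths $1$ and $p$ has a severely restricted bundle $\mathcal F_1$. This is where $p>r$ is used.

**Lemma 2.** If $p>r$ and $B$ has stable constant Jordan type $[1]^s$, then $c(\mathcal F_1(B))\equiv1\pmod p$ in $\mathbb Z[h]/(h^r)$.

*Proof.* Only $\mathcal F_1(B)$ and $\mathcal F_p(B)$ are nonzero, so (4) reads
$$c(\mathcal F_1(B))\cdot\prod_{j=0}^{p-1}c(\mathcal F_p(B)(j))=1 .$$
We show that the second factor is $\equiv1$. Let $t$ run over the Chern roots of $\mathcal F_p(B)$; the second factor is the value of $G=\prod_t\prod_{j=0}^{p-1}(1+t+jh)$. Modulo $p$ we have $\prod_{j=0}^{p-1}(T+jh)\equiv T^p-Th^{p-1}$, since both are monic in $T$ of degree $p$ with the $p$ distinct roots $-jh$. With $T=1+t$,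
$$\prod_{j=0}^{p-1}(1+t+jh)\equiv(1+t)^p-(1+t)h^{p-1}\equiv1+t^p-h^{p-1}-th^{p-1}\pmod p .$$
There is no term of degree between $1$ and $p-2$, and the same holds for the product over all $t$. So, as a polynomial in $h$ and the variables $t$ over $\mathbb Z$, $G$ is symmetric in the $t$'s, and its components in degrees $1,\dots,p-2$ are $p$ times integral symmetric polynomials. These are $p$ times integral polynomials in $h$ and the Chern classes of $\mathcal F_p(B)$. Since $r-1\le p-2$, all positive degrees that survive in $\mathbb Z[h]/(h^r)$ are covered, and the second factor is $\equiv1$ mod $p$. Hence so is the first. $\square$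

For example, $B=\Omega^{-2n}k$ has $c(\mathcal F_1(B))=c(\mathcal O(pn))=1+pnh$. By contrast $c(\mathcal F_1(M_\xi))\equiv(1-h)^{-1}=1+h+\dots+h^{r-1}$, with a nonzero class in the top degree $r-1$. This is exactly the rank of $\mathcal F_1(M_\xi)$.

**Proof of Theorem A.** The Jordan type and the nowhere vanishing of $(x_iy_i^{n_i})$ were proved with the construction of $M_\xi$. Recall Dade's lemma: a $kE$-module whose restriction to $k[X_\alpha]$ is free for all $\alpha\ne0$ is projective.

**Step 1. We show that summands have constant Jordan type.** Suppose $M_\xi\cong M_1\oplus M_2$ with both $M_i$ non-projective. For each $j$ the ranks of $X_\alpha^j$ on $M_1$ and on $M_2$ are lower semicontinuous in $\alpha$. So each attains its maximum on a nonempty open subset of the irreducible space $\mathbb A^r\smallsetminus0$, and these two subsets meet. Hence the constant sum of the two ranks is the sum of the two maxima, and each rank is constant. The ranks of all powers determine the Jordan type, so $M_1$ and $M_2$ have constant Jordan type.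

**Step 2. We derive a contradiction, so that at most one indecomposable summand is non-projective.** By Dade's lemma each $M_i$ has a block of length $<p$. So one of them, call it $B$, has stable type $[1]^s$ with $1\le s\le r-1$, and the other, $C$, has stable type $[2][1]^{r-1-s}$. By Lemma 2,
$$c(\mathcal F_1(M_\xi))=c(\mathcal F_1(B))\,c(\mathcal F_1(C))\equiv c(\mathcal F_1(C))\pmod p .$$
The rank of $\mathcal F_1(C)$ is $r-1-s<r-1$, so the coefficient of $h^{r-1}$ on the right is $0$. By Proposition 4 the left side is $\equiv1+h+\dots+h^{r-1}$, with coefficient $1$. This is a contradiction.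

**Step 3. We obtain $M'_\xi$.** Decompose $M_\xi$ into indecomposables. At least one summand is non-projective, since $M_\xi$ is not projective. If there were two or more, grouping them would contradict Step 2. So $M_\xi\cong M'_\xi\oplus(\text{projective})$, and $M'_\xi$ is unique up to isomorphism by Krull–Schmidt.

**Step 4. We compare with the list when $M'_\xi$ is assumed to be on it.** Passing from $M_\xi$ to $M'_\xi$ changes neither $\mathcal F_1$ nor $\mathcal F_2$. If $M'_\xi\cong\Omega^{2n}(\mathrm{Soc}^2)$, then $\mathcal O(-1)\cong\mathcal O(-pn)$ by Proposition 4 and Lemma 3, which is impossible. If $M'_\xi\cong\Omega^{2n}(kE/J^2)$, then $\mathcal O(-1)\cong\mathcal O(-1-pn)$, so $n=0$. Comparing $c_1(\mathcal F_1)$ then gives $1+p\sum_in_i=1$, and since $n_i\ge0$ all $n_i$ vanish.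

**Step 5. We treat the converse.** If all $n_i=0$, then $N=k^r$ and $\dim M_\xi=r+1$, so the Jordan type of $M_\xi$ is exactly $[2][1]^{r-1}$. By Theorem C, $M_\xi$ is $kE/J^2$ or $\mathrm{Soc}^2$, and $\mathcal F_2(M_\xi)\cong\mathcal O(-1)$ leaves only $kE/J^2$. This is cyclic over a local ring, hence indecomposable, and $M'_\xi=M_\xi\cong kE/J^2$. $\square$

So the conjecture is disproved for all $p>r\ge2$. The modules $(M'_\xi)^\#$ with not all $n_i=0$ are counterexamples too, because $\#$ preserves the hypothesis and the list.

Different values of $\sum n_i$ give different $\Omega^2$-orbits. If $M'_\xi\cong\Omega^{2m}M'_{\xi'}$, then $\mathcal O(-1)\cong\mathcal O(-1-pm)$ by Lemma 1, so $m=0$; and $c_1(\mathcal F_1)=(1+p\sum n_i)h$ recovers $\sum n_i$. There are infinitely many $\Omega^2$-orbits of counterexamples.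

For $r=2$ and $(n_1,n_2)=(1,0)$, any nowhere vanishing $\xi$ gives $\dim M_\xi=(p^2+1)+1+1=p^2+3$. A free summand would have dimension $p^2$ and leave $M'_\xi$ of dimension $3$ and exact type $[2][1]$, hence on the list by Theorem C, against Theorem A. So $M_\xi$ itself is an indecomposable counterexample of dimension $p^2+3$. The module written out by hand above is one of these. It differs from $\Omega^2(\mathrm{Soc}^2)$, of the same dimension, because $\mathcal F_2$ is $\mathcal O(-1)$ for the former and $\mathcal O(-p)$ for the latter.

## Families of arbitrarily large dimension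

For a multi-index $a=(a_1,\dots,a_r)$ write $|a|=\sum a_i$, $y^a=y_1^{a_1}\cdots y_r^{a_r}$ and $\lambda^{pa}=\prod_i\lambda_i^{pa_i}$.

**Theorem B.** Let $p>r\ge2$ and $n\ge0$, and let $T_n\subset H^{2n+1}(E,k)$ be the span of the $x_ly^a$ with $|a|=n$; its dimension is $r\binom{n+r-1}{r-1}$. The $r$-dimensional $W\subset T_n$ whose bases are nowhere vanishing form a nonempty open subset $\mathcal U_n$ of $\mathrm{Gr}(r,T_n)$, of dimension $r(\dim T_n-r)$. Each $W\in\mathcal U_n$ gives a module $M_W$, namely $M'_\xi$ for any basis $\xi$ of $W$. If $W\in\mathcal U_n$, $W'\in\mathcal U_{n'}$ and $M_W\cong\Omega^{2m}M_{W'}$, then $m=0$, $n=n'$ and $W=W'$.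

For $n=0$ this is the single module $kE/J^2$. For $n\ge1$ every $M_W$ is a counterexample by Theorem A, and $r(\dim T_n-r)$ is unbounded as $n$ grows. For instance, for $r=2$ and $n=1$ we have $\dim T_1=4$ and a family of dimension $4$.

The plan is to attach to $\xi$ a polynomial $f_\xi$ that describes its restrictions, and then to find these polynomials inside the inclusion $\mathcal F_2(M_W)\subset\mathcal E(M_W)$.

**Step 1. We compute pullbacks along $\sigma_\lambda:A\to A$, $X\mapsto\lambda X$.** We claim $\sigma_\lambda^*x=\lambda x$ and $\sigma_\lambda^*y=\lambda^py$ for all $\lambda\in k$. The pullback of $x$ has a basis $f,f'$ with $Xf'=\lambda f$, $Xf=0$. The module map $e\mapsto\lambda f$, $e'\mapsto f'$ is the identity on the quotient $k$ and multiplication by $\lambda$ on the submodule $k$. So the pullback is $\lambda x$.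

For $y$, let $A_\sigma$ be $A$ with $X$ acting as multiplication by $\lambda X$. The pulled back class is that of $0\to k\xrightarrow{X^{p-1}}A_\sigma\xrightarrow{X}A_\sigma\to k\to0$. We map the sequence defining $y$ to it by the identity on the right-hand $k$, by $\sigma_\lambda$ on the right-hand $A$, and by $\lambda\sigma_\lambda$ on the left-hand $A$. These are module maps, since $\sigma_\lambda(Xc)=\lambda X\sigma_\lambda(c)$, and the same identity shows that the middle square commutes. On the left-hand $k$ they induce multiplication by $\lambda\cdot\lambda^{p-1}=\lambda^p$, because $\lambda\sigma_\lambda(X^{p-1})=\lambda^pX^{p-1}$. So the pulled back class is $\lambda^py$.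

**Step 2. We define $f_\xi$ and show that $f$ is injective on $T_n$.** Since $\pi_l\rho_\alpha=\sigma_{\lambda_l}$, Step 1 gives $\mathrm{res}_\alpha(x_ly^a)=\lambda_l\lambda^{pa}\,xy^n$ for $|a|=n$. So for $\xi\in T_n$
$$\mathrm{res}_\alpha\,\xi=f_\xi(\alpha)\,xy^n,$$
where $f_\xi$ is a homogeneous polynomial of degree $1+pn$ in $\lambda_1,\dots,\lambda_r$, linear in $\xi$, and $f_{x_ly^a}=\lambda_l\lambda^{pa}$. These monomials are distinct: the exponents mod $p$ determine $l$, and then $a$. Hence the $x_ly^a$ are linearly independent, $f:T_n\to k[\lambda_1,\dots,\lambda_r]_{1+pn}$ is injective, and $\dim T_n=r\binom{n+r-1}{r-1}$.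

**Step 3. We show that $\mathcal U_n$ is open and nonempty, and that $M_W$ is well defined.** A basis of $W$ is nowhere vanishing if and only if the $f_\xi$, $\xi\in W$, have no common zero in $\mathbb P^{r-1}$; this does not depend on the basis. The pairs $(W,[\alpha])$ with $f_\xi(\alpha)=0$ for all $\xi\in W$ form a closed subset of $\mathrm{Gr}(r,T_n)\times\mathbb P^{r-1}$. Its image in $\mathrm{Gr}(r,T_n)$ is closed because $\mathbb P^{r-1}$ is complete. So $\mathcal U_n$ is open. It contains the span of the $x_iy_i^n$, whose polynomials are $\lambda_i^{1+pn}$. As $\mathrm{Gr}(r,T_n)$ is irreducible, $\dim\mathcal U_n=r(\dim T_n-r)$. A change of basis of $W$ is realised by an automorphism of $N=(\Omega^{-2n}k)^r$. So it does not change $M_\xi$ up to isomorphism, nor $M'_\xi$ by Krull–Schmidt.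

**Step 4. We turn a class $\xi\in T_n$ into a section $D_\xi$ of $\mathcal O(1+pn)$.** Let $N_1=\Omega^{-2n}k$. Represent the extension of $k$ by $N_1$ with class $\xi$ on the space $N_1\oplus k$, with $X_i\cdot1=z_i\in N_1$. Baer sum and scalar multiplication of classes correspond to those of the tuples $(z_i)$, and two tuples give the same class exactly when they differ by a tuple $(X_ib)$ with $b\in N_1$. In this module $\theta(1)=\sum z_iY_i$ and $\theta^p=0$, so $\sum z_iY_i\in N_1\otimes\mathcal O(1)$ is killed by $\theta^{p-1}$. It defines a global section $D_\xi$ of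
$$(\mathrm{Ker}\,\theta^{p-1}/\mathrm{Im}\,\theta)(1)\cong\mathcal F_1(N_1)(1)\cong\mathcal O(1+pn).$$
The first isomorphism is
$$\mathcal F_1(N_1)=\mathrm{Ker}\,\theta/(\mathrm{Ker}\,\theta\cap\mathrm{Im}\,\theta)\cong(\mathrm{Ker}\,\theta+\mathrm{Im}\,\theta)/\mathrm{Im}\,\theta$$
combined with (6) for $N_1$; we fix the second once and for all. A tuple $(X_ib)$ contributes $\theta b\in\mathrm{Im}\,\theta$. So $D_\xi$ depends only on $\xi$, and linearly.

**Step 5. We show that $D_\xi=u f_\xi$ with a constant $u\in k^\times$ independent of $\xi$.** We have $D_\xi(\alpha)=0$ if and only if $\sum\lambda_iz_i\in X_\alpha N_1$. This holds if and only if some $1-b$ with $b\in N_1$ is killed by $X_\alpha$, that is, if and only if the extension splits over $k[X_\alpha]$, that is, $f_\xi(\alpha)=0$. So for each $\alpha\ne0$ the functionals $\xi\mapsto D_\xi(\alpha)$ and $\xi\mapsto f_\xi(\alpha)$ on $T_n$ have the same kernel. They are nonzero because of the classes $x_ly_l^n$. Hence $D_\xi(\alpha)=u(\alpha)f_\xi(\alpha)$ with $u(\alpha)\in k^\times$ independent of $\xi$. Where $f_\xi\ne0$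 we have $u=D_\xi/f_\xi$, a quotient of sections of the same line bundle $\mathcal O(1+pn)$. As the $f_\xi$ have no common zero, $u$ is a regular function on $\mathbb P^{r-1}$, hence constant.

**Step 6. We find the $f_{\xi_i}$ in the bundles of $M_W$.** Let $\xi$ be a basis of $W\in\mathcal U_n$. In the notation of Proposition 4 consider
$$\mathcal O(-1)\xrightarrow{\ \sigma\ }\mathcal F_2(M_\xi)\subset\mathcal E(M_\xi)\xrightarrow{\ \iota^{-1}\ }\mathcal F_1(N)\cong\mathcal O(pn)^r .$$
By construction $\sigma(s)$ is the class of the element $a$ of (9). Since $a\in\mathrm{Ker}\,\theta$ on $N$, the composite sends $s$ to $[a]\in\mathcal F_1(N)$. Write $M_\xi=N\oplus k$ as a vector space, and lift $s$ to $\tilde s=s\cdot1$. Then $a$ is congruent to $\theta\tilde s=s\cdot\theta(1)$ modulo $\mathrm{Im}\,\theta$. Projecting to the summands of $N$, the composite has components $D_{\xi_1},\dots,D_{\xi_r}$. Projective summands have $\mathcal F_2=0$ and $\mathcal E=0$, so passing to $M_W=M'_\xi$ changes nothing. Hence the inclusion $\mathcal F_2(M_W)\subset\mathcal E(M_W)$ is isomorphic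 to
$$u\,(f_{\xi_1},\dots,f_{\xi_r}):\ \mathcal O(-1)\to\mathcal O(pn)^r .\tag{10}$$

**Step 7. We recover $m$, $n$ and $W$.** Let $M_W\cong\Omega^{2m}M_{W'}$ with $W\in\mathcal U_n$ and $W'\in\mathcal U_{n'}$. By Lemma 1, $\mathcal F_2$ gives $\mathcal O(-1)\cong\mathcal O(-1-pm)$, so $m=0$. Then $\mathcal E$ gives $\mathcal O(pn)^r\cong\mathcal O(pn')^r$; comparing first Chern classes, $n=n'$. The isomorphism $M_W\cong M_{W'}$ induces an isomorphism between the inclusions $\mathcal F_2\subset\mathcal E$ of the two modules, that is, between the maps (10) for bases $\xi$ of $W$ and $\xi'$ of $W'$. Since $\mathrm{Aut}(\mathcal O(pn)^r)=GL_r(k)$ and $\mathrm{Aut}(\mathcal O(-1))=k^\times$, the vectors $(f_{\xi_i})_i$ and $(f_{\xi'_i})_i$ differ by an element of $GL_r(k)$. So they have the same span, $f(W)=f(W')$, and $W=W'$ because $f$ is injective. $\square$
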